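# Saturation numbers per vertex need not converge

## 1. Complete graphs: $\operatorname{sat}(n,K_p)/n\to p-2$

All graphs are finite and simple. A copy of $H$ in $G$ is an injective map $\varphi:V(H)\to V(G)$ that sends edges to edges; it need not be induced.

**Definition (saturation).** Let $H$ be a graph with at least one edge. A graph $G$ on $n$ vertices is $H$-saturated if $G$ contains no copy of $H$, but adding any edge of the complement of $G$ creates a copy of $H$. The saturation number $\operatorname{sat}(n,H)$ is the minimum number of edges of an $H$-saturated graph on $n$ vertices.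

Such graphs exist for every $n$: start from the empty graph and add edges as long as no copy of $H$ appears. When this stops, the graph is saturated. So $\operatorname{sat}(n,H)$ asks how early the process can get stuck.

Three cases can be done by hand.

* For $H=K_2$ only the empty graph is saturated, so $\operatorname{sat}(n,K_2)=0$.
* For $H=P_3$, the path with two edges, an $H$-free graph is a matching plus isolated vertices. Two isolated vertices could still be joined, so a saturated graph has at most one of them. Hence $\operatorname{sat}(n,P_3)=\lfloor n/2\rfloor$.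
* For $H=K_3$ and $n\ge 2$, a saturated graph is connected, because an edge between two components closes no triangle. So it has at least $n-1$ edges. The star $K_{1,n-1}$ is saturated. Hence $\operatorname{sat}(n,K_3)=n-1$.

In each case $\operatorname{sat}(n,H)/n$ converges, to $0$, $\frac12$ and $1$. We now prove convergence for all complete graphs, by a method that will be reused. Here $A\vee B$ denotes the join of $A$ and $B$: the disjoint union plus all edges between the two. For example, $K_1\vee\overline{K_{n-1}}$ is the star.

**Proposition 1.** For every $p\ge3$, $\lim_{n\to\infty}\operatorname{sat}(n,K_p)/n=p-2$.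

*Upper bound.* Let $n\ge p$ and $G=K_{p-2}\vee\overline{K_{n-p+2}}$. A clique of $G$ uses at most one vertex of the independent part, so it has at most $p-1$ vertices. A new edge joins two independent vertices, and together with $K_{p-2}$ they form a $K_p$. So $G$ is saturated, and it has $(p-2)(n-p+2)+\binom{p-2}2\le(p-2)n$ edges.

*Lower bound.* Let $G$ be $K_p$-saturated on $n$ vertices with $e(G)=\operatorname{sat}(n,K_p)\le (p-2)n$, and fix an integer $D\ge 2$. Let $\mathrm{Hi}$ be the set of vertices of degree more than $D$, and let $L$ be the rest. Counting degrees, $|\mathrm{Hi}|\le 2e(G)/D\le 2(p-2)n/D$. The graph $G[L]$ has maximum degree at most $D$.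

Take $x',y'\in L$ at distance more than $2$ in $G[L]$. They are not adjacent, so adding $x'y'$ creates a $K_p$, and therefore $x',y'$ have $p-2$ common neighbors in $G$. None of these is in $L$, since it would give a path of length $2$ in $G[L]$. So both $x'$ and $y'$ have at least $p-2$ neighbors in $\mathrm{Hi}$.

Consequently any two vertices of $L$ with fewer than $p-2$ neighbors in $\mathrm{Hi}$ are at distance at most $2$ in $G[L]$, and there are at most $1+D+D^2$ such vertices. Counting only edges between $L$ and $\mathrm{Hi}$,
$$e(G)\ge(p-2)\Big(n-\tfrac{2(p-2)}{D}n-1-D-D^2\Big).$$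
Divide by $n$, let $n\to\infty$, then let $D\to\infty$: $\liminf \operatorname{sat}(n,K_p)/n\ge p-2$. $\square$

What changes for a general graph $H$? Two things.

First, a new edge $x'y'$ of $G$ may play the role of any edge $ab$ of $H$, and the demand on $x'$ and $y'$ depends on which one. For $K_p$ all edges are alike.

Second, the demand on $x'$ may include neighbors inside $L$. An edge inside $L$ is shared by two vertices of $L$, so it costs each of them only $\frac12$. The cheapest arrangement may then split $L$ into blocks of a fixed size, as happens for $P_3$, where the blocks have size $2$. As soon as there are blocks, the residue of $n$ modulo the block size could matter.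

For general $H$, Kászonyi and Tuza proved that there is a constant $C_H$ with $\operatorname{sat}(n,H)<C_H\,n$ for all sufficiently large $n$. So the ratio $\operatorname{sat}(n,H)/n$ is bounded. The Kászonyi–Tuza conjecture states that for every graph $H$ with at least one edge the limit $\lim_{n\to\infty}\operatorname{sat}(n,H)/n=c_H$ exists and is finite. (The problem is posed in the sheet "Extremal Graph Theory - Graph Saturation - HW 7".) We shall disprove it: for every $m\ge100$ we construct a connected graph $H_m$ for which $\operatorname{sat}(n,H_m)/n$ does not converge.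

## 2. Blocks of size $m$ and the cost of a remainder

We want a graph $H$ whose cheap saturated graphs are made of blocks $K_m$, so that they exist only for $n$ in one residue class modulo $m$. For $P_3$ this holds with $m=2$, but for odd $n$ one isolated vertex repairs the parity. The residue then changes $\operatorname{sat}$ only by a bounded amount. We need a remainder that costs a linear number of edges.

The natural first attempt is to let $H$ be two disjoint copies of $K_m$ joined by one edge. Then $tK_m$, the union of $t$ disjoint copies of $K_m$, is $H$-saturated: it has no component as large as $H$, and a new edge between two cliques creates $H$. But let $n=(t+1)m+q$ with $1\le q\le m-1$, and look at $tK_m\cup K_{m+q}$. It is $H$-free, because $H$ is connected with $2m$ vertices and all components have at most $2m-1$. An edge added between two components has both ends in cliques of size at least $m$, so it creates $H$. So this graph is $H$-saturated, and it has $\frac{m-1}2n+O(1)$ edges. The remainder hides in one larger clique, at bounded cost.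

We could try to forbid larger cliques by making $H$ smaller: let $H$ be $K_m$ with one pendant edge. Now $K_{m+1}$ contains $H$. But then $tK_m\cup K_q$ with $1\le q\le m-1$ is saturated: it is $H$-free, since $H$ is connected on $m+1$ vertices, and an added edge has an end in some $K_m$, whose other end serves as the pendant vertex. The remainder now hides in one smaller clique.

So the graph $H$ must exclude several kinds of defect at once: two blocks joined by an edge, two blocks that overlap (which includes a larger block, since $K_{m+1}$ contains two $m$-cliques overlapping in $m-1$ vertices), and a vertex that lies in no block. On the other hand, $H$ must be created by one edge between two blocks.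

The way to get all this is to add a core: the host will be $K_{16}\vee tK_m$. A copy of $H$ in such a host puts some set of at most $16$ vertices of $H$ into the core, and the rest of $H$ must fit into the blocks. We design $H$ with three different separators $W_1,W_2,W_3$ of $16$ vertices. Each of the graphs $H-W_i$ breaks into pieces that fit into blocks, except for one piece, and this piece is a different defect for each $i$:

* for $W_1$: two $m$-cliques joined by an edge;
* for $W_2$: an $m$-clique and an $(r+1)$-clique sharing one vertex, where $r\le m-33$;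
* for $W_3$: an $m$-clique and one more vertex adjacent to $34$ of its vertices.

A host with a core and any one of these defects then contains $H$. A vertex in no block is excluded by another feature of $H$: only one edge of $H$ has as few as $16$ common neighbors of its ends. For instance, in $K_{16}\vee(tK_m\cup K_q)$ with $q<m$, take $w$ in the $K_q$ and $z$ in a $K_m$. They have exactly $16$ common neighbors. So a copy of $H$ created by $zw$ must use that one special edge, and then it would need an $m$-clique containing $w$ and disjoint from the core. There is none, so this graph is not saturated. In general, a vertex $p$ in no block can escape this argument only by having a neighbor in nearly every block, and this is what costs a linear number of edges.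

## 3. The graph $H_m$ and its three separators

Fix $m\ge100$ and put $r=\lceil m/2\rceil+17$ and $\alpha=16+\frac{m-1}2$. Then
$$\alpha+\tfrac12=16+\tfrac m2,\qquad r-1\ge\alpha+\tfrac12,\qquad r\le m-33.\tag{1}$$
The last inequality says $\lceil m/2\rceil+50\le m$, that is $\lfloor m/2\rfloor\ge50$, which holds exactly for $m\ge100$.

**Definition (the graph $H=H_m$).** The vertex set is the disjoint union of the following sets.

* $U=Z_1\sqcup Z_2$ with $|Z_1|=|Z_2|=8$; $U$ is a clique of size $16$.
* Two $m$-cliques $M_x\ni x$ and $M_y\ni y$, with distinguished $4$-subsets $X\subset M_x$, $Y\subset M_y$, where $x\in X$ and $y\in Y$.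
* Cliques $A_1,A_2$ of size $m-8$, a clique $V_0$ of size $r$, and a single vertex $v_0$.

Besides the edges inside these cliques, the edges are: the edge $xy$; all edges between $U$ and $X\cup Y$; all edges between $Z_1$ and $A_1$; all edges between one fixed vertex $e\in Z_1$ and $V_0$; all edges between $Z_2$ and $A_2$; all edges between $v_0$ and a fixed set $N_0\subset A_2$ with $|N_0|=34$.

So $Q_1=Z_1\cup A_1$ and $Q_2=Z_2\cup A_2$ are $m$-cliques, $V_0\cup\{e\}$ is an $(r+1)$-clique, and $|V(H)|=16+2m+2(m-8)+r+1=4m+r+1$. The graph is connected: $M_x,M_y$ hang on $U$ through $X,Y$, each $A_l$ through $Z_l$, $V_0$ through $e$, and $v_0$ through $N_0$.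

**Lemma 1 (three separators).** Put $W_1=U$, $W_2=Z_2\cup X\cup Y$, $W_3=Z_1\cup X\cup Y$. Each has $16$ vertices, and:

* every edge of $H-W_1$ lies inside one of $M_x,\ M_y,\ A_1,\ V_0,\ A_2\cup\{v_0\}$, or is $xy$;
* every edge of $H-W_2$ lies inside one of $Q_1,\ V_0\cup\{e\},\ M_x\setminus X,\ M_y\setminus Y,\ A_2\cup\{v_0\}$;
* every edge of $H-W_3$ lies inside one of $Q_2,\ M_x\setminus X,\ M_y\setminus Y,\ A_1,\ V_0$, or joins $v_0$ to $N_0$.

*Proof.* The sizes are $16$ and $8+4+4$. Now go through the list of edges. Deleting $U$ leaves the edges inside $M_x,M_y,A_1,A_2,V_0$, the edge $xy$, and the edges $v_0N_0$. Deleting $X\cup Y$ removes $xy$ and all edges between $U$ and $X\cup Y$, and leaves of $M_x,M_y$ only the cliques $M_x\setminus X$, $M_y\setminus Y$. If also $Z_2$ is deleted, what remains is $Q_1$ together with $V_0$ and the edges $eV_0$, and $A_2$ with the edges $v_0N_0$. If instead $Z_1\ni e$ is deleted, what remains is $Q_2$ with the edges $v_0N_0$, and the cliques $A_1$ and $V_0$. $\square$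

## 4. The theorem and the failure of convergence

**Theorem 1.**
(a) If $n=16+tm$ with $t\ge5$, then $K_{16}\vee tK_m$ is $H$-saturated. It has $\alpha(n-16)+120$ edges.
(b) For every $\varepsilon\in(0,1)$ there is $n_0$ such that every $H$-saturated graph $G$ on $n\ge n_0$ vertices with $e(G)\le(\alpha+\frac1m-\varepsilon)n$ is isomorphic to $K_{16}\vee tK_m$ for some $t$. In particular $n\equiv16\pmod m$.

**Corollary 1.** For all large $n\equiv16\pmod m$ we have $\operatorname{sat}(n,H)=\alpha(n-16)+120$, with a unique extremal graph. Also $\liminf_{n\not\equiv16\,(m)}\operatorname{sat}(n,H)/n\ge\alpha+\frac1m$. Hence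
$$\liminf_n\frac{\operatorname{sat}(n,H)}n=\alpha<\alpha+\frac1m\le\limsup_n\frac{\operatorname{sat}(n,H)}n,$$
so the limit does not exist, and the Kászonyi–Tuza conjecture is false.

*Proof from Theorem 1.* Let $n\equiv16\pmod m$ be large. By (a), $\operatorname{sat}(n,H)\le\alpha n+(120-16\alpha)\le\alpha n$. An extremal graph therefore satisfies the hypothesis of (b) with $\varepsilon=\frac1{2m}$, so it is $K_{16}\vee tK_m$. If $n\not\equiv16\pmod m$ and $n\ge n_0(\varepsilon)$, then (b) says that no $H$-saturated graph has at most $(\alpha+\frac1m-\varepsilon)n$ edges. So $\operatorname{sat}(n,H)/n>\alpha+\frac1m-\varepsilon$. Now let $\varepsilon\to0$. $\square$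

## 5. Common neighbors and costs of the edges of $H_m$

We need to know what each edge $ab$ of $H$ demands when it plays the role of the new edge. Two measures of this are used: the number of common neighbors of $a$ and $b$, and a cost that imitates the counting in Proposition 1, where a neighbor in $\mathrm{Hi}$ counts $1$ and a neighbor in $L$ counts $\frac12$.

**Definition (cost).** Let $ab\in E(H)$ and let $S\subset V(H)\setminus\{a,b\}$ be such that $a,b$ lie in different components of $(H-S)-ab$. For $\{p,q\}=\{a,b\}$ put
$$\mathrm{cost}(p)=|N_H(p)\cap S|+\tfrac12|N_H(p)\setminus(S\cup\{q\})|=\tfrac12|N_H(p)\setminus\{q\}|+\tfrac12|N_H(p)\cap S|.\tag{2}$$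

The set $S$ stands for the vertices of $H$ that will be placed in $\mathrm{Hi}$. Example: let $ab=v_0g$ with $g\in N_0$, and $S=N_0\setminus\{g\}$. In $(H-S)-v_0g$ the vertex $v_0$ is isolated, so $S$ is admissible. Here $\mathrm{cost}(v_0)=33$, which is less than $\alpha\ge65.5$, while $\mathrm{cost}(g)=\frac12(m-1)+\frac{33}2=16+\frac m2=\alpha+\frac12$. One end can be cheap, but then the other one pays.

**Lemma 2.** The common neighborhood of $x,y$ in $H$ is exactly $U$ ($16$ vertices). The ends of every other edge have at least $17$ common neighbors.

**Lemma 3.** Let $ab$ and $S$ be as in the definition of cost.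

* If $\{a,b\}=\{x,y\}$, then $U\subset S$ and both costs are at least $\alpha$. Moreover $\mathrm{cost}(p)=\alpha$ if and only if $N_H(p)\cap S=U$.
* Otherwise $\max(\mathrm{cost}(a),\mathrm{cost}(b))\ge\alpha+\frac12$.

*Proof of both.* In Lemma 3 every common neighbor of $a,b$ lies in $S$, since otherwise it would give a path from $a$ to $b$ in $(H-S)-ab$. So by (2), if $a,b$ have at least $k$ common neighbors, then each end $p$ has
$$\mathrm{cost}(p)\ge\tfrac12|N_H(p)\setminus\{q\}|+\tfrac k2\ge k.$$
We go through all edges.

1. The edge $xy$. We have $N(x)=(M_x\setminus x)\cup U\cup\{y\}$ and $N(y)=(M_y\setminus y)\cup U\cup\{x\}$, so the common neighborhood is $U$, and $U\subset S$. Further $\mathrm{cost}(x)=\frac12(m-1+16)+\frac12|N(x)\cap S|\ge\frac12(m+15)+8=\alpha$, with equality if and only if $N(x)\cap S=U$. The same holds for $y$.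
2. Edges inside one of the $m$-cliques $M_x,M_y,Q_1,Q_2$. There are at least $m-2\ge98$ common neighbors, so both costs are at least $m-2\ge16+\frac m2$.
3. Edges $ua$ with $u\in U$ and $a\in X$ (the case $a\in Y$ is symmetric). Common neighbors include $U\setminus u$ and $X\setminus a$, at least $15+3=18$ vertices. Since $N(a)\setminus u\supset(M_x\setminus a)\cup(U\setminus u)$ has at least $m+14$ elements, $\mathrm{cost}(a)\ge\frac12(m+14)+9=16+\frac m2$.
4. Edges $uu'$ with $u\in Z_1$, $u'\in Z_2$. Common neighbors include $(U\setminus\{u,u'\})\cup X\cup Y$, which has $22$ vertices. Since $N(u)\setminus u'\supset(U\setminus\{u,u'\})\cup X\cup Y\cup A_1$ has at least $14+8+(m-8)=m+14$ elements, $\mathrm{cost}(u)\ge\frac12(m+14)+11>16+\frac m2$.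
5. Edges inside the $(r+1)$-clique $V_0\cup\{e\}$. There are at least $r-1\ge66$ common neighbors, so the costs are at least $r-1\ge\alpha+\frac12$ by (1).
6. Edges $v_0g$ with $g\in N_0$. The $33$ vertices of $N_0\setminus g$ are common neighbors. Since $N(g)\setminus v_0=Q_2\setminus g$, $\mathrm{cost}(g)\ge\frac12(m-1)+\frac{33}2=16+\frac m2$.

These are all edges of $H$: the edges inside $Z_l$, inside $A_l$ and between them lie in $Q_l$. Since $16+\frac m2=\alpha+\frac12$, both lemmas follow. $\square$

## 6. The graph $K_{16}\vee tK_m$ is $H$-saturated

*Proof of Theorem 1(a).*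

**No copy of $H$.** The purpose is to show that no set of at most $16$ vertices cuts $H$ into pieces that fit into blocks. Given a copy of $H$ in $K_{16}\vee tK_m$, let $S$ be the preimage of $V(K_{16})$. Then $|S|\le16$, and $H-S$ is mapped into $tK_m$, so all its components have at most $m$ vertices. We show that for every $S\subset V(H)$ with $|S|\le16$ the graph $H-S$ has a component with more than $m$ vertices, which is a contradiction. Let $J=U\setminus S$ and $j=|J|$. Since $16-j$ vertices of $S$ are in $U$, we have $|S\setminus U|\le j$.

* Let $j=0$. Then $S=U$, and $M_x\cup M_y$ is connected through $xy$ and has $2m$ vertices.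
* Let $j\ge1$, $X\not\subset S$ and $Y\not\subset S$. The clique $J$ is joined to the nonempty sets $X\setminus S$ and $Y\setminus S$, so $J\cup((M_x\cup M_y)\setminus S)$ is connected. Its size is at least $j+2m-j=2m$.
* Let $j\ge1$, and let exactly one of $X,Y$ be contained in $S$; by symmetry, $Y\subset S$. Choose $l$ with $J\cap Z_l\neq\emptyset$. Then $J\cup(M_x\setminus S)\cup(A_l\setminus S)$ is connected: $J$ is joined to $X\setminus S\ne\emptyset$, and $J\cap Z_l$ is joined to $A_l\setminus S$. Four vertices of $S\setminus U$ are in $Y$, so at most $j-4$ are in $M_x\cup A_l$. The size is at least $j+m+(m-8)-(j-4)=2m-4>m$.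
* Let $X\cup Y\subset S$. Then $j\ge8$, and at most $j-8$ vertices of $S$ lie outside $U\cup X\cup Y$. If $J$ meets both $Z_1$ and $Z_2$, then $J\cup((A_1\cup A_2)\setminus S)$ is connected, of size at least $j+2(m-8)-(j-8)=2m-8>m$. If $J\subset Z_l$, then $j=8$, $J=Z_l$, and $S=(U\setminus Z_l)\cup X\cup Y$. For $l=1$ there is a component containing $Q_1\cup V_0$, of size at least $m+r$. For $l=2$ there is one containing $Q_2\cup\{v_0\}$, of size at least $m+1$.

(If $j=0$ then $S=U$ contains no vertex of $X\cup Y$, so the four cases are exhaustive.)

**Every new edge creates $H$.** A non-edge $x'y'$ joins two different cliques $T\ni x'$ and $T'\ni y'$ of $tK_m$. After adding it, map $U$ onto $K_{16}$, $M_x$ onto $T$ with $x\mapsto x'$, $M_y$ onto $T'$ with $y\mapsto y'$, and the sets $A_1$, $V_0$, $A_2\cup\{v_0\}$ injectively into three further cliques. This is possible because $t\ge5$ and the sizes $m-8$, $r$, $m-7$ are at most $m$. Edges meeting $U$ are preserved because $K_{16}$ is complete to everything. By Lemma 1 the edges of $H-U$ lie inside the listed parts, except for $xy\mapsto x'y'$. So this is a copy of $H$.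

**The number of edges** is $\binom{16}2+16tm+t\binom m2=120+\big(16+\tfrac{m-1}2\big)tm=\alpha(n-16)+120$. $\square$

## 7. Sparse saturated graphs are $K_{16}\vee tK_m$

We prove Theorem 1(b). To be able to use the argument once more in Section 8, we write $c=16$ and $W=U$, so that $\alpha=c+\frac{m-1}2$, and we use about $H$ only the following facts.

* (P1) $W$ is a $c$-clique of $H$, disjoint from the $m$-cliques $M_x$ and $M_y$; $N_H(x)\setminus\{y\}=(M_x\setminus x)\cup W$ and $N_H(y)\setminus\{x\}=(M_y\setminus y)\cup W$. So $x,y$ have exactly the common neighbors $W$. The ends of every other edge have at least $c+1$ common neighbors.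
* (P2) The statement of Lemma 3, with $W$ in place of $U$.
* (P3) There are sets $W_1,W_2,W_3$ of $c$ vertices of $H$ such that the graphs $H-W_i$ have the vertices and edges described in Lemma 1.

For $H=H_m$ these are Lemmas 2, 3 and 1, together with case 1 of the proof in Section 5.

Let $G$ be $H$-saturated on $n$ vertices with $e(G)\le(\alpha+\frac1m-\varepsilon)n$. Let $h=|V(H)|$ and fix an integer $D\ge200(\alpha+1)^2/\varepsilon$. Below, "$n$ large" means large in terms of $H$, $\varepsilon$ and $D$.

Let $\mathrm{Hi}=\{v:\deg v>D\}$ and $L=V(G)\setminus\mathrm{Hi}$. Then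
$$|\mathrm{Hi}|\le\frac{2e(G)}D\le\frac{2(\alpha+1)}D\,n,\tag{3}$$
and $G[L]$ has maximum degree at most $D$. For $z\in L$ let $d_{\mathrm{Hi}}(z)$ and $d_L(z)$ be its numbers of neighbors in $\mathrm{Hi}$ and in $L$, and put $\kappa(z)=d_{\mathrm{Hi}}(z)+\frac12d_L(z)$. An edge between $L$ and $\mathrm{Hi}$ is counted once in $\sum_{z\in L}\kappa(z)$, and an edge inside $L$ is counted $\frac12+\frac12$. Hence
$$e(G)\ge\sum_{z\in L}\kappa(z).\tag{4}$$

**Definition (far).** Two vertices $z,z'\in L$ are far if their distance in $G[L]$ exceeds $h$ (possibly $\infty$).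

Far vertices are distinct and non-adjacent. For each $z$, at most $1+D+\dots+D^h\le D_1:=2D^h$ vertices of $L$, including $z$, are not far from $z$. Example: in $K_{16}\vee tK_m$ with $n$ large, $\mathrm{Hi}$ is the core, since the other vertices have degree $m+15\le D$. Two vertices of $L$ are far if and only if they lie in different cliques, and $\kappa(z)=16+\frac{m-1}2=\alpha$ for every $z\in L$.

**Step 1 (far pairs of cheapest vertices determine a core).** This step transfers Lemma 3 to $G$ and finds the core $U'$ and most of the blocks.

Let $x',y'\in L$ be far. Then $G+x'y'$ contains a copy $\varphi$ of $H$, which uses the new edge: $\varphi(a)=x'$, $\varphi(b)=y'$ with $ab\in E(H)$. Put $S=\varphi^{-1}(\mathrm{Hi})$, so $a,b\notin S$. A path from $a$ to $b$ in $(H-S)-ab$ would be mapped to a path from $x'$ to $y'$ in $G[L]$ of length less than $h$. This is impossible, so $a,b$ lie in different components of $(H-S)-ab$, and (P2) applies to $ab$ and $S$. The map $\varphi$ sends $N_H(a)\cap S$ injectively to neighbors of $x'$ in $\mathrm{Hi}$, and $N_H(a)\setminus(S\cup\{b\})$ injectively to neighbors of $x'$ in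 $L$, all along edges of $G$. So $\kappa(x')\ge\mathrm{cost}(a)$, and in the same way $\kappa(y')\ge\mathrm{cost}(b)$. Hence, for far $x',y'$,
$$\text{either }\ \kappa(x'),\kappa(y')\ge\alpha,\quad\text{or}\quad\max(\kappa(x'),\kappa(y'))\ge\alpha+\tfrac12,\tag{5}$$
where the second alternative holds whenever $\{a,b\}\ne\{x,y\}$.

Let $L_0,L_1,L_2$ be the sets of $z\in L$ with $\kappa(z)<\alpha$, $\kappa(z)=\alpha$, $\kappa(z)\ge\alpha+\frac12$. They partition $L$, because $2\kappa(z)$ and $2\alpha$ are integers. By (5) no two vertices of $L_0$ are far, so $|L_0|\le D_1$. From (4),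
$$(\alpha+\tfrac1m)n\ge e(G)\ge\alpha(n-|\mathrm{Hi}|-D_1)+\tfrac12|L_2|,$$
so $|L_2|\le\frac2mn+2\alpha|\mathrm{Hi}|+2\alpha D_1$. Here $\frac2m\le0.02$, and by (3) and the choice of $D$, $2\alpha|\mathrm{Hi}|\le\frac{4(\alpha+1)^2}Dn\le\frac{\varepsilon}{50}n\le0.02n$. So $|L_2|\le0.05n$ for large $n$. Also $|\mathrm{Hi}|\le0.01n$ and $|L_0|\le D_1$, hence $|L_1|\ge0.9n$ for large $n$.

Now let $x',y'\in L_1$ be far. The second alternative in (5) fails, so $\{a,b\}=\{x,y\}$. Moreover $\alpha=\kappa(x')\ge\mathrm{cost}(a)\ge\alpha$, so equality holds throughout. By (P2), $N_H(a)\cap S=W$. By (P1), $N_H(a)\setminus\{b\}=(M_a\setminus a)\cup W$, where $M_a$ denotes the one of $M_x,M_y$ that contains $a$. Since $d_{\mathrm{Hi}}(x')\ge|N_H(a)\cap S|$ and $d_L(x')\ge|N_H(a)\setminus(S\cup\{b\})|$ and the weighted sums are equal, both are equalities. So the neighbors of $x'$ in $\mathrm{Hi}$ are exactly $\varphi(W)$, and its neighbors in $L$ are exactly $\varphi(M_a\setminus a)$. The same holds for $y'$ and $b$, with the same set $\varphi(W)$. The sets $\varphi(W)$, $\varphi(M_a)$, $\varphi(M_b)$ are cliques of $G$, since the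 edge $ab$ lies inside none of $W,M_a,M_b$.

Fix $x_1\in L_1$, let $L^*$ be the set of vertices of $L_1$ that are far from $x_1$, and let $U'=N(x_1)\cap\mathrm{Hi}$. Then $|L^*|\ge0.9n-D_1\ge0.8n$ for large $n$. Applying the preceding paragraph to all pairs $(x_1,z)$ with $z\in L^*$, where always $\varphi(W)=U'$, we get:

(6) $U'\subset\mathrm{Hi}$ is a clique of size $c$. For each $z\in L^*$ there is an $m$-clique $K_z\ni z$ with $K_z\subset L$ and $N_G(z)=U'\cup(K_z\setminus\{z\})$.

Let $G'=G-U'$. We also record a supply of disjoint blocks:

(7) If $F\subset V(G)$ and $|F|\le2m$, there are $z_1,\dots,z_4\in L^*$ such that $K_{z_1},\dots,K_{z_4}$ are pairwise disjoint and disjoint from $F$ and from $U'$.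

Indeed, choose the $z_i\in L^*$ one after the other, outside the closed $G[L]$-neighborhood of $F\cap L$ and at pairwise distance more than $2$ in $G[L]$. This excludes at most $2m(D+1)+3(1+D+D^2)<0.8n$ vertices. A vertex of $K_{z_i}\cap F$ would be in $L$ and equal or adjacent to $z_i$. A vertex of $K_{z_i}\cap K_{z_j}$ would give distance at most $2$. And $K_{z_i}\subset L$ is disjoint from $U'\subset\mathrm{Hi}$.

**Step 2 (a vertex that misses one block lies in a block).** This step uses saturation at edges from a block to an arbitrary vertex, where Lemma 3 gives nothing but the count of common neighbors does. Claim: *let $w\notin U'$, and suppose some $z\in L^*$ satisfies $w\notin K_z$ and $N(w)\cap K_z=\emptyset$. Then $w$ is adjacent to all of $U'$ and lies in an $m$-clique of $G'$.*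

By (6), $w\ne z$ and $w\not\sim z$. Take a copy $\varphi$ of $H$ in $G+zw$ with $\varphi(a)=z$, $\varphi(b)=w$, $ab\in E(H)$. Common neighbors of $a,b$ in $H$ map to common neighbors of $z,w$ in $G$. These lie in $N(z)\cap N(w)\subset U'$, because $N(w)$ misses $K_z$. So $a,b$ have at most $c$ common neighbors, and by (P1) $\{a,b\}=\{x,y\}$. The $c$ vertices of $\varphi(W)$ are then in $U'$, so $\varphi(W)=U'$. Hence $w$ is complete to $U'$. The set $\varphi(M_b)$ contains $w$ and has $m$ vertices, it is disjoint from $\varphi(W)=U'$, and it is a clique of $G$ because the edge $ab$ does not lie inside $M_b$. This proves the claim.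

If $w\in L$, such a $z$ exists: take any $z\in L^*$ at distance at least $3$ from $w$ in $G[L]$. As $K_z\subset L$ consists of $z$ and neighbors of $z$, it contains neither $w$ nor a neighbor of $w$. Also $w\notin U'$ since $U'\subset\mathrm{Hi}$. Hence:

(8) Every $w\in L$ is complete to $U'$ and lies in an $m$-clique of $G'$. In particular $\kappa(w)\ge c+\frac{m-1}2=\alpha$, since $w$ has $c$ neighbors in $U'\subset\mathrm{Hi}$ and $m-1$ further ones that count at least $\frac12$ each. So $L_0=\emptyset$.

**Step 3 (one bad vertex costs $n/m$).** This is where the linear gap comes from. Claim: *every $w\in V(G)\setminus U'$ is complete to $U'$ and lies in an $m$-clique of $G'$.*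

Suppose the claim fails for some $p\notin U'$. By (8), $p\in\mathrm{Hi}$, so $p\notin K_z$ for all $z\in L^*$. By Step 2, for every $z\in L^*$ the vertex $p$ has a neighbor $t_z\in K_z$. By (6), $p$ is not a neighbor of $z$, so $t_z\ne z$, and $t_z$ is a neighbor of $z$ in $L$. By (8), $t_z$ is adjacent to the $c+1$ vertices $U'\cup\{p\}$ of $\mathrm{Hi}$. As $t_z\in K_z\subset L$,
$$\kappa(t_z)-\alpha\ge1+\tfrac12\big(d_L(t_z)-(m-1)\big),\qquad d_L(t_z)\ge m-1.\tag{9}$$

The same vertex can be $t_z$ for many $z$, so we distribute its excess. For $t$ in $\{t_z:z\in L^*\}$ let $k$ be the number of $z\in L^*$ with $t_z=t$. All these $z$ are neighbors of $t$ in $L$, so $k\le d_L(t)$. If $k\le m-1$, then $\kappa(t)-\alpha\ge1\ge\frac{k+1}m$. If $k\ge m$, then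
$$\kappa(t)-\alpha\ge1+\frac{k-m+1}2\ge1+\frac{k-m+1}m=\frac{k+1}m.$$
So each group $\{t\}\cup\{z\in L^*:t_z=t\}$, which has $k+1$ members, has total excess over $\alpha$ at least $\frac1m$ per member. The groups are pairwise disjoint, since $t\in L_2$ while $z\in L^*\subset L_1$, and together they contain all of $L^*$. The remaining vertices of $L_2$ have excess at least $\frac12\ge\frac1m$ each. The only other vertices of $L$ are those of $L_1\setminus L^*$, at most $D_1$ of them, with excess $0$; recall $L_0=\emptyset$. Therefore
$$e(G)\ge\sum_{w\in L}\kappa(w)\ge\alpha|L|+\tfrac1m(|L|-D_1)\ge(\alpha+\tfrac1m)(n-|\mathrm{Hi}|-D_1)>(\alpha+\tfrac1m-\varepsilon)n$$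
for large $n$. The last inequality holds because $(\alpha+1)|\mathrm{Hi}|\le\frac{2(\alpha+1)^2}Dn\le\frac\varepsilon{100}n$ and $(\alpha+1)D_1$ is bounded. This contradicts the assumption on $e(G)$.

**Step 4 (blocks neither touch nor overlap).** Here the three separators are used. Claim: *every $m$-clique of $G'$ is a component of $G'$.*

Suppose $K$ is an $m$-clique of $G'$, and $v\in V(G')\setminus K$ is adjacent to some $z_0\in K$. By Step 3, $v$ lies in an $m$-clique $K'$ of $G'$, and $K'\ne K$. By (7) with $F=K\cup K'$, choose pairwise disjoint $m$-cliques $T_1,\dots,T_4$ of $G'$ disjoint from $K\cup K'$. By Step 3 all vertices outside $U'$ are complete to the $c$-clique $U'$. So if some $W_i$ is mapped bijectively onto $U'$ and the other vertices of $H$ are mapped injectively into $V(G')$, all edges meeting $W_i$ are preserved, and only the edges of $H-W_i$, listed in Lemma 1, have to be checked. In each of three cases we exhibit a copy of $H$ in $G$, a contradiction.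

* Let $K\cap K'=\emptyset$. Map $W_1\to U'$, $M_x\to K$ with $x\mapsto z_0$, $M_y\to K'$ with $y\mapsto v$, $A_1\to T_1$, $V_0\to T_2$, $A_2\cup\{v_0\}\to T_3$. The edge $xy$ goes to the edge $z_0v$, and all other edges of $H-W_1$ lie inside parts that are mapped into cliques.
* Let $1\le|K\cap K'|\le33$. Then $|K'\setminus K|\ge m-33\ge r$ by (1). Map $W_2\to U'$, $Q_1\to K$ with $e$ mapped into $K\cap K'$, $V_0$ into $K'\setminus K$, $M_x\setminus X\to T_1$, $M_y\setminus Y\to T_2$, $A_2\cup\{v_0\}\to T_3$. The clique $V_0\cup\{e\}$ goes into the clique $K'$, and the other parts are mapped into the cliques $K,T_1,T_2,T_3$.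
* Let $34\le|K\cap K'|\le m-1$. Then $v\in K'\setminus K$ is adjacent to all of $K\cap K'$. Map $W_3\to U'$, $Q_2\to K$ with $N_0$ mapped into $K\cap K'$, $v_0\mapsto v$, $M_x\setminus X\to T_1$, $M_y\setminus Y\to T_2$, $A_1\to T_3$, $V_0\to T_4$. The edges between $v_0$ and $N_0$ are preserved by the choice of the image of $N_0$, and the other parts are mapped into cliques.

**Conclusion.** By Step 3 every vertex of $G'$ lies in an $m$-clique of $G'$, and by Step 4 this clique is a component. So $G'=tK_m$ for some $t$, and $U'$ is a $c$-clique complete to $G'$. Thus $G\cong K_c\vee tK_m$ with $c=16$, and $n=16+tm$. This proves Theorem 1. $\square$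

## 8. Highly connected examples $K_s\vee H_m$

For each $m\ge100$, Theorem 1 gives the exact value of $\operatorname{sat}(n,H_m)$ and the unique extremal graph for all large $n$ in one residue class, the exact lower limit $\alpha$, and on all other classes a gap of at least $(\frac1m-o(1))n$. The examples can also be made highly connected.

**Theorem 2.** For $m\ge100$ and $s\ge0$ let $H_{m,s}=K_s\vee H_m$, which is $(s+1)$-connected. Theorem 1 holds for $H_{m,s}$ with $16$ replaced by $c=16+s$, $\alpha$ by $\alpha_s=s+16+\frac{m-1}2$, and $120$ by $\binom c2$. That is: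
(a) if $n=c+tm$ with $t\ge5$, then $K_c\vee tK_m$ is $H_{m,s}$-saturated, with $\alpha_s(n-c)+\binom c2$ edges;
(b) for every $\varepsilon\in(0,1)$ there is $n_0$ such that every $H_{m,s}$-saturated graph on $n\ge n_0$ vertices with at most $(\alpha_s+\frac1m-\varepsilon)n$ edges is isomorphic to $K_c\vee tK_m$ for some $t$; in particular $n\equiv c\pmod m$.
So for every $k$ there are infinitely many $k$-connected graphs $H$ for which $\operatorname{sat}(n,H)/n$ diverges.

*Proof.* Let $\Sigma$ be the vertex set of the $K_s$, and put $W=U\cup\Sigma$, a clique of size $c$. Note $\alpha_s=\alpha+s=c+\frac{m-1}2$.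

**Connectivity.** Every vertex of $\Sigma$ is adjacent to all other vertices. So a cutset contains $\Sigma$, and what it contains besides $\Sigma$ disconnects $H_m$. Since $H_m$ is connected, a cutset has at least $s+1$ vertices, and $H_{m,s}$ has more than $s+1$ vertices.

**Property (P1).** In $H_{m,s}$ we have $N(x)\setminus\{y\}=(M_x\setminus x)\cup W$ and $N(y)\setminus\{x\}=(M_y\setminus y)\cup W$, so the common neighbors of $x,y$ are exactly $W$. It remains to see that the ends of every other edge have more than $c$ common neighbors.

* For another edge of $H_m$, Lemma 2 and the $s$ vertices of $\Sigma$ give at least $17+s>c$.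
* For $\sigma z$ with $\sigma\in\Sigma$, $z\in V(H_m)$, the number is $s-1+\deg_{H_m}(z)\ge s+33>c$. Indeed $\deg v_0=34$, vertices of $V_0$ have degree $r\ge67$, and every other vertex lies in one of the $m$-cliques $M_x,M_y,Q_1,Q_2$ and has degree at least $m-1\ge99$.
* For $\sigma\sigma'$ with $\sigma,\sigma'\in\Sigma$ the number is $s-2+|V(H_m)|=s+4m+r-1>c$.

**Property (P2).** We need the statement of Lemma 3 for $H_{m,s}$ with $\alpha_s$ and $W$. Let $ab$ and $S$ be as in the definition of cost. All common neighbors of $a,b$ lie in $S$.

* Let $ab\in E(H_m)$. Then $\Sigma\subset S$, and $S\setminus\Sigma$ is admissible for $ab$ in $H_m$, because $H_{m,s}-S=H_m-(S\setminus\Sigma)$. Compared with $H_m$ and $S\setminus\Sigma$, both $|N(p)\setminus\{q\}|$ and $|N(p)\cap S|$ are larger by $s$, so by (2) each cost is larger by exactly $s$. Lemma 3 for $H_m$ then gives all the required bounds, and for $\{a,b\}=\{x,y\}$ it gives $W\subset S$, with $\mathrm{cost}(p)=\alpha_s$ if and only if $N(p)\cap S=W$.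
* Let $ab=\sigma z$ with $\sigma\in\Sigma$, $z\in V(H_m)$. Since $|V(H_m)|\ge4m$,
$$\mathrm{cost}(\sigma)\ge\tfrac12(|V(H_m)|+s-2)+\tfrac12(s+33)\ge s+\tfrac12|V(H_m)|\ge s+2m\ge s+16+\tfrac m2=\alpha_s+\tfrac12.$$
* Let $ab=\sigma\sigma'$. Both costs are at least the number of common neighbors, $s-2+|V(H_m)|\ge s-2+4m\ge\alpha_s+\frac12$.

**Property (P3).** Replace $W_i$ by $W_i\cup\Sigma$, which has $c$ vertices. The graph $H_{m,s}-(W_i\cup\Sigma)$ is $H_m-W_i$, so Lemma 1 describes it.

**Part (b).** Section 7 used of $H$ only (P1), (P2), (P3), besides (1) and the sizes of the parts. It did so with $c$ a letter and $\alpha=c+\frac{m-1}2$; in particular $2\alpha_s$ is an integer, as Step 1 requires. With $\alpha_s$ in place of $\alpha$, so in particular $D\ge200(\alpha_s+1)^2/\varepsilon$, and with $h=|V(H_{m,s})|$, it proves (b).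

**Part (a), no copy.** Given a copy of $H_{m,s}$ in $K_c\vee tK_m$, let $S$ be the preimage of $V(K_c)$. Then $|S|\le c$, and all components of $H_{m,s}-S$ have at most $m$ vertices. If $\Sigma\not\subset S$, then $H_{m,s}-S$ contains a vertex adjacent to all others, so it is connected, with at least $s+|V(H_m)|-c=|V(H_m)|-16>m$ vertices, a contradiction. If $\Sigma\subset S$, then $H_{m,s}-S=H_m-(S\setminus\Sigma)$ with $|S\setminus\Sigma|\le16$, and Section 6 gives a component with more than $m$ vertices, again a contradiction.

**Part (a), new edges and edge count.** For a non-edge $x'y'$, use the map of Section 6, with $W=U\cup\Sigma$ mapped onto $K_c$. Edges meeting $W$ are preserved because $K_c$ is complete to everything, and the edges of $H_{m,s}-W=H_m-U$ are preserved as before. The number of edges is $\binom c2+ctm+t\binom m2=\binom c2+\alpha_stm=\alpha_s(n-c)+\binom c2$.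

**Divergence.** By (a), $\operatorname{sat}(n,H_{m,s})\le\alpha_sn+\binom c2-c\alpha_s\le\alpha_sn$ for all large $n\equiv c\pmod m$; here $\binom c2<c^2\le c\alpha_s$. By (b), on the other residue classes the lower limit of $\operatorname{sat}(n,H_{m,s})/n$ is at least $\alpha_s+\frac1m$. So the sequence does not converge. Given $k\ge1$, take $s=k-1$ and let $m$ run through all integers $m\ge100$. This gives infinitely many $k$-connected graphs. $\square$
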